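# Closures of polynomial ideals in the Fock space

## 1. Entire functions vanishing on the line $z_1=1$

Let $n\ge1$. On $\mathbb C^n$ we use the Gaussian measure $d\mu(z)=(2\pi)^{-n}e^{-|z|^2/2}\,dv(z)$, where $dv$ is Lebesgue measure. The Fock space $L_a^2(\mathbb C^n)$ is the space of entire functions with $\|f\|^2=\int|f|^2d\mu<\infty$. Monomials are orthogonal in it, with $\|z^\alpha\|^2=2^{|\alpha|}\alpha!$. Integrating $|f|^2$ first over the tori $|z_i|=\text{const}$ and then radially gives Parseval's identity $\|f\|^2=\sum|f_\alpha|^2\|z^\alpha\|^2$ for $f=\sum f_\alpha z^\alpha$, so Taylor polynomials converge to $f$ and polynomials are dense. The same holds for any weight $e^{-c|z|^2/2}$, $c>0$.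

Take $n=2$. Which $f\in L_a^2(\mathbb C^2)$ are limits of polynomials of the form $(z_1-1)q$? A limit must vanish on the line $z_1=1$, because convergence in norm forces pointwise convergence. Conversely, let $f$ vanish on the line, and consider the operator $(Ef)(z_1,z_2)=f(1,z_2)$. For fixed $z_2$, the mean value inequality on the disc $|\zeta-1|<1$, where $|\zeta|\le2$, gives
$$|f(1,z_2)|^2\le\frac1\pi\int_{|\zeta-1|<1}|f(\zeta,z_2)|^2dv(\zeta)\le\frac{e^2}{\pi}\int_{\mathbb C}|f(\zeta,z_2)|^2e^{-|\zeta|^2/2}dv(\zeta).$$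
Integrating in $z_2$ and using that $\mu$ is a probability measure in each variable, $\|Ef\|^2\le 2e^2\|f\|^2$. So $E$ is bounded, it maps polynomials to polynomials, and $q-Eq$ is divisible by $z_1-1$ for each polynomial $q$. If $q_i\to f$ with $q_i$ polynomials, then $q_i-Eq_i\to f-Ef=f$. Hence the closure of the ideal $(z_1-1)$ is exactly
$$\{f\in L_a^2(\mathbb C^2): f=0\text{ on }z_1=1\}.$$
This description has a consequence that is not visible from the definition of a closure. If $f$ is in the closure, $h$ is any entire function, and $hf$ happens to be square-integrable, then $hf$ is in the closure too, since it vanishes on the line.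

Now replace the line by the parabola $z_2=z_1^2$ and try the same proof. The operator would be $(Ef)(z_1,z_2)=f(z_1,z_1^2)$. Take $f=e^{z_2/2}\in L_a^2$. Then $Ef=e^{z_1^2/2}$, and with $z_1=x+iy$ we have $|Ef|^2e^{-|z_1|^2/2}=e^{x^2/2-3y^2/2}$, which is not integrable. The subtraction leaves the Fock space. What happens for the parabola, and for a general system of polynomial equations?

## 2. Quasi-invariant subspaces, germs, and the theorem

Write $R=\mathbb C[z_1,\dots,z_n]$, and $R_{\le e}$ for the polynomials of degree $\le e$. For an ideal $I\subset R$, $[I]$ denotes its closure in $L_a^2(\mathbb C^n)$. The Fock space is closed in $L^2(d\mu)$ and has reproducing kernel $K_\lambda(z)=e^{\bar\lambda z/2}$, $\bar\lambda z=\sum\bar\lambda_iz_i$, that is, $f(\lambda)=\langle f,K_\lambda\rangle$.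

**Definition (quasi-invariance).** A closed subspace $M\subset L_a^2(\mathbb C^n)$ is *quasi-invariant* if $pM\cap L_a^2(\mathbb C^n)\subset M$ for each polynomial $p$.

The functions vanishing on $z_1=1$ form a quasi-invariant subspace. The constants $\mathbb C\cdot1$ do not: $z_1\cdot 1\in L_a^2$ is not constant. The intersection with $L_a^2$ in the definition is needed, because multiplication by a coordinate is unbounded and not everywhere defined. For $n=1$, $f=\sum_{k\ge1}z^k/(k\sqrt{2^kk!})$ has $\|f\|^2=\sum k^{-2}<\infty$, but $\|zf\|^2=\sum 2(k+1)/k^2=\infty$.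

In plain words the question is this. Suppose $f$ can be approximated by elements of an ideal $I$, and a polynomial multiple $pf$ is still square-integrable. Can $pf$ be approximated from $I$? If $f_i\to f$ with $f_i\in I$, then $pf_i\in I$, but $pf_i$ need not converge. The question is taken from the paper "Quasi-invariant subspaces generated by polynomials with nonzero leading terms" (https://www.impan.pl/shop/publication/transaction/download/product/90953). Two cases are recorded as known: $[I]$ is quasi-invariant if $I$ has finite codimension, and if $I$ is homogeneous. For $n=1$ every ideal is $\{0\}$ or finite-codimensional, so the question concerns $n\ge2$.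

For $a\in\mathbb C^n$ let $\mathcal O_a$ be the ring of germs at $a$ of holomorphic functions, with maximal ideal $\mathfrak m_a$, and let $I\mathcal O_a$ be the ideal generated by $I$ in it. We write $f\in I\mathcal O_a$ if the germ of $f$ at $a$ lies there. Example: for $I=(z_1^2,z_2)$ in two variables, $f\in I\mathcal O_0$ means $f(0)=0$ and $\partial_1f(0)=0$. At $a\ne0$ one of the generators is a unit, and there is no condition.

**Theorem 1.** For every ideal $I\subset R$,
$$[I]=\{f\in L^2_a(\mathbb C^n): f\in I\mathcal O_a\ \text{for all } a\in\mathbb C^n\}.$$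
Consequently $[I]$ is quasi-invariant. More strongly, if $f\in[I]$, $h$ is any entire function and $hf\in L_a^2$, then $hf\in[I]$.

So the answer to the question is yes, for every $n\ge1$ and every ideal. The "consequently" is immediate, since $f\in I\mathcal O_a$ implies $hf\in I\mathcal O_a$. The proof forces us to look at vectors of polynomials, so we work with modules from the start: $A_0=\mathbb C^m$, $N\subset R\otimes A_0$ is an $R$-submodule, $[N]$ is its closure in $L_a^2\otimes A_0$, and $N\mathcal O_a\subset\mathcal O_a\otimes A_0$ is the module generated by $N$. Ideals are the case $m=1$.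

The following textbook facts will be used.

* $R$, $\mathcal O_a$ and polynomial rings are Noetherian. Krull's intersection theorem: for a submodule $P$ of $\mathcal O_a\otimes A_0$, $\bigcap_k\big(P+\mathfrak m_a^k(\mathcal O_a\otimes A_0)\big)=P$.
* $\mathcal O_a$ is flat over $R$, and faithfully flat over the localization of $R$ at the maximal ideal of $a$.
* On a polydisc, the sheaf generated by finitely many sections of a free sheaf $\mathcal O^m$ is coherent, kernels of maps of coherent sheaves are coherent, and (Cartan's Theorem B) $H^1$ of a coherent sheaf vanishes.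

Throughout, $B(w,r)$ is the open Euclidean ball, and $C$ denotes constants that do not depend on the points $w,z$, on the function $f$, or on the dilation parameter $r\in[\frac12,1)$ that appears later. Two elementary facts come back repeatedly. Since $|w+u|^2=|w|^2+2\,\mathrm{Re}\,\bar wu+|u|^2$,
$$\big|e^{-\bar wu/2-|w|^2/4}\big|=e^{-|w+u|^2/4}\,e^{|u|^2/4}.\tag{1}$$
So multiplying by a zero-free holomorphic function turns the Gaussian weight near $w$ into one near $0$. Next, for entire $f$ (scalar or vector valued),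
$$\sup_{B(w,1)}|f|^2e^{-|z|^2/2}\le C\int_{B(w,2)}|f|^2e^{-|\zeta|^2/2}\,dv(\zeta).\tag{2}$$
Indeed, for $z\in B(w,1)$ apply the mean value inequality on $|u|<1$ to the holomorphic function $u\mapsto f(z+u)e^{-\bar zu/2-|z|^2/4}$ and use (1) with $z$ in place of $w$.

## 3. Germ conditions survive limits, and gradings

This section proves the easy inclusion and shows how far one gets with gradings.

**Lemma 3.** If $f\in[N]$, then $f\in N\mathcal O_a$ for all $a\in\mathbb C^n$.

*Proof.* Let $f_i\in N$, $f_i\to f$. By (2) the convergence is locally uniform, so all Taylor coefficients at $a$ converge. For each $k$, the image of $N\mathcal O_a$ in the finite-dimensional space $(\mathcal O_a/\mathfrak m_a^k)\otimes A_0$ is a linear subspace, hence closed. So $f\in N\mathcal O_a+\mathfrak m_a^k(\mathcal O_a\otimes A_0)$ for every $k$, and Krull's theorem gives $f\in N\mathcal O_a$. $\square$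

Suppose now that $I$ is homogeneous, with homogeneous generators $p_i$ of degree $d_i$, and let $f\in L_a^2$ with $f\in I\mathcal O_0$. Write $f=\sum a_ip_i$ near $0$. The component of degree $m$ is $f_m=\sum_i(a_i)_{m-d_i}p_i\in I$, and $\sum f_m$ converges to $f$ in $L_a^2$. So $f\in[I]$, and together with Lemma 3 this proves Theorem 1 for homogeneous ideals. The same works with positive weights. If $z_1$ has weight $1$ and $z_2$ weight $2$, then $z_2-z_1^2$ is weighted homogeneous, and the component of weight $m$ of $f$ is a finite sum of monomials, hence a polynomial. This settles the parabola.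

The method stops as soon as there is no grading. For $p=z_2^2-z_1^3-z_1$, weights would have to satisfy $2w_2=3w_1=w_1$, so $w_1=w_2=0$. Components of $f$ then no longer belong to $(p)$. In terms of dilations: $f(rz)\to f$ as $r\uparrow1$ and $f(rz)$ is easy to approximate by polynomials, but $f(rz)$ vanishes on the dilated curve, not on the curve.

## 4. Principal ideals: dividing by $p$ and all its derivatives at once

Here is a way to repair the dilation. If $f=pF$, dilate only the quotient: put $f_r(z)=p(z)F(rz)$. This is divisible by $p$ and tends to $f$ pointwise. The trouble is to bound $\|f_r\|$ as $r\uparrow1$. Writing $f_r(z)=\frac{p(z)}{p(rz)}f(rz)$ does not help, since $p(rz)$ has zeros. But Taylor's formula at $rz$ does: with $D=\deg p$ and $P=\sum_{|\alpha|\le D}|\partial^\alpha p|$,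
$$|p(z)|=\Big|\sum_\alpha\tfrac{1}{\alpha!}\partial^\alpha p(rz)\,(z-rz)^\alpha\Big|\le C\,(1+(1-r)|z|)^{D}\,P(rz).$$
So what we need is a bound on $F\cdot P$ and not only on $F\cdot p$.

**Lemma 4.** For each $D$ there is $C$ such that, for every polynomial $p$ of degree $\le D$ and every holomorphic $F$ on $B(0,1)$, $|F(0)|\sum_{|\alpha|\le D}|\partial^\alpha p(0)|\le C\sup_{B(0,1)}|pF|$.

*Proof.* By scaling we may assume $\sum|\partial^\alpha p(0)|=1$ (for $p=0$ there is nothing to prove). Such $p$ form a compact set. Given $p_0$ in it, choose a unit vector $e$ with $t\mapsto p_0(te)$ not identically zero, and $\rho\in(0,1)$ such that this polynomial has no zero on $|t|=\rho$. Let $m_0>0$ be its minimum modulus there. For $p$ near $p_0$ we have $|p(te)|\ge m_0/2$ on $|t|=\rho$, and the maximum principle gives $|F(0)|\le\max_{|t|=\rho}|F(te)|\le(2/m_0)\sup|pF|$. Finitely many such neighborhoods cover the compact set. $\square$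

**Proposition 5.** Let $p\ne0$, $f\in L_a^2$ and $f\in p\mathcal O_a$ for all $a$. Then $f=pF$ with $F$ entire,
$$\int|F|^2P^2\,d\mu\le C\|f\|^2,\tag{3}$$
and $f\in[(p)]$.

*Proof.* The quotient $F=f/p$ is holomorphic near each point, so $F$ is entire. Fix $z$ and apply Lemma 4 to $u\mapsto p(z+u)$ and $u\mapsto F(z+u)e^{-\bar zu/2-|z|^2/4}$. By (1), $|F(z)|P(z)e^{-|z|^2/4}\le C\sup_{B(z,1)}|f(\zeta)|e^{-|\zeta|^2/4}$. By (2) the square of this is at most $C\int_{B(z,2)}|f|^2e^{-|\zeta|^2/2}dv$, and integrating over $z$ gives (3).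

With $\zeta=rz$, $x=|z|$ and $\frac12\le r<1$, so that $e^{-|z|^2/2}=e^{-(1-r^2)x^2/2}e^{-|\zeta|^2/2}$,
$$\int|f_r|^2e^{-|z|^2/2}dv\le C\int(1+(1-r)x)^{2D}e^{-(1-r^2)x^2/2}\,|F(\zeta)|^2P(\zeta)^2e^{-|\zeta|^2/2}dv(\zeta).$$
Since $1-r^2\ge(1-r)^2$, with $t=(1-r)x$ the extra factor is at most $\sup_{t\ge0}(1+t)^{2D}e^{-t^2/2}<\infty$. So $\|f_r\|\le C\|f\|$.

Next, $f_r\in[(p)]$. Some derivative $\partial^\alpha p$ is a nonzero constant, so $F\in L_a^2$ by (3), and $G(z)=F(rz)$ is square-integrable for $e^{-r^2|z|^2/2}$. The Taylor polynomials $G_k$ of $G$ converge to $G$ for this weight, and $|p|^2\le C_re^{(1-r^2)|z|^2/2}$, so $pG_k\to pG=f_r$ in $L^2(\mu)$. Finally $f_r\to f$ pointwise with bounded norms. Pointwise values are inner products with the $K_\lambda$, whose span is dense, so $f_r\to f$ weakly. A closed subspace is weakly closed, and $f\in[(p)]$. $\square$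

The division (3) loses nothing in the weight, and this matters. Had we only known $\int|F|^2P^2(1+|z|)^{-2k}d\mu<\infty$ for some $k>0$, the extra factor would be multiplied by $(1+|\zeta|)^{2k}$. At $x=(1-r^2)^{-1/2}$ it would be at least $4^{-k}(1-r^2)^{-k}e^{-1/2}$, which is unbounded as $r\uparrow1$.

## 5. Several generators: the ambiguity of the quotients

With several generators, $f=\sum F_ip_i$, the quotients are no longer unique. For $I=(z_1,z_2)$ the pair $(F_1,F_2)$ may be replaced by $(F_1+z_2H,F_2-z_1H)$. We may divide well on each unit ball, but the local quotients do not agree on overlaps: they differ by relations among the $p_i$. To glue them we must divide the relations, then the relations among relations, and so on, and we must solve $\bar\partial$-equations. All this has to happen without loss of weight and in a norm that, like $|F|P$, controls $F$ against all derivatives. Here is the precise statement.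

**Theorem 2.** $[N]=\{f\in L_a^2\otimes A_0: f\in N\mathcal O_a\ \forall a\in\mathbb C^n\}$. Moreover there are $D\ge1$ and $C<\infty$ such that, if $p_1,\dots,p_l$ is a basis of $N\cap (R_{\le D}\otimes A_0)$, then $f\in L^2_a\otimes A_0$ belongs to $[N]$ if and only if $f=\sum_iF_ip_i$ with $F_i$ entire and
$$\sum_{|\alpha|\le D}\int\Big|\sum_iF_i(z)\,\partial^\alpha p_i(z)\Big|^2d\mu(z)<\infty,\tag{4}$$
and for $f\in[N]$ the $F_i$ can be chosen so that (4) is $\le C\|f\|^2$.

Theorem 1 is the case $m=1$, $N=I$. The proof has four parts. Section 6 gives a division lemma that is uniform over compact families of modules. Sections 7 and 8 apply it to all translates of $N$ and of its modules of relations, whose closure is compact. Sections 9 and 10 glue, with a $\bar\partial$-theorem in translated norms. Section 11 dilates as in Proposition 5.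

## 6. Initial modules and division uniform over a compact family

Let $S=\mathbb C[Z_0,\dots,Z_n]$. Capital letters keep these variables apart from points of $\mathbb C^n$. Let $A\neq0$ be finite-dimensional with a fixed basis $a_1,\dots,a_\nu$. The module $S\otimes A$ is graded with $A$ in degree $0$, and its monomials are $Z^\alpha a_j$. We order them by: $Z^\alpha a_j>Z^\beta a_k$ iff $Z^\alpha>Z^\beta$ lexicographically (with $Z_0>\dots>Z_n$), or $\alpha=\beta$ and $j<k$. The order is compatible with multiplication by monomials of $S$.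

**Definition (Hilbert function, initial module).** For a graded submodule $M\subset S\otimes A$, $H(e)=\dim M_e$ is its Hilbert function. $\mathrm{in}(M)$ is the span of the leading monomials of homogeneous elements of $M$.

Since the order is compatible with multiplication, $\mathrm{in}(M)$ is a submodule. An echelon basis of $M_e$ has $\dim M_e$ distinct leading monomials, so $\mathrm{in}(M)$ has the same Hilbert function as $M$. Example, $n=1$: for $M=(Z_1-cZ_0)\subset\mathbb C[Z_0,Z_1]$ we have $H(e)=e$, $\mathrm{in}(M)=(Z_0)$ if $c\ne0$, and $\mathrm{in}(M)=(Z_1)$ if $c=0$. The initial module jumps.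

Graded submodules with given Hilbert function $H$ are topologized as a subset of $\prod_e\mathrm{Gr}(H(e),S_e\otimes A)$, a compact metrizable space. In the example, as $c\to\infty$ the module $(Z_1-cZ_0)$ tends to $(Z_0)$.

**Lemma 6.** Given $A,H$ there is $D\ge1$ such that for every graded submodule $M\subset S\otimes A$ with Hilbert function $H$, both $M$ and $\mathrm{in}(M)$ are generated in degrees $\le D$. In particular $M_e=S_{e-D}M_D$ and $\mathrm{in}(M)_e=S_{e-D}\,\mathrm{in}(M)_D$ for $e\ge D$.

*Proof.* First, there are only finitely many monomial submodules (spanned by monomials) with Hilbert function $H$. Otherwise take a sequence of distinct ones $M^i$. In each degree there are finitely many possibilities, so after passing to a diagonal subsequence $M^i_e$ is, for each $e$, eventually a constant $M_e$. Then $M=\bigoplus M_e$ is a monomial submodule with Hilbert function $H$, and it is generated in degrees $\le d$ for some $d$. For large $i$, $M^i_e=M_e$ for all $e\le d$, so $M\subset M^i$, and $M=M^i$ because the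 Hilbert functions agree. This contradicts distinctness.

Let $D\ge1$ bound the degrees of generators of these finitely many modules. Then $\mathrm{in}(M)$ is generated in degrees $\le D$. Choose homogeneous $g_i\in M$ of degree $\le D$ whose leading terms generate $\mathrm{in}(M)$. They generate $M$: if $0\ne f\in M_e$, subtracting a suitable monomial multiple of some $g_i$ removes the leading term of $f$, and there are finitely many monomials of degree $e$, so this ends at $0$. The last sentence follows from $S_{e-d}=S_{e-D}S_{D-d}$ for $d\le D\le e$. $\square$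

**Dehomogenization.** For graded $M$ let $M^{\rm aff}=\bigcup_e\{F(1,\cdot):F\in M_e\}\subset R\otimes A$. The union is increasing, because we may multiply $F$ by $Z_0$, and it is an $R$-submodule. The map $F\mapsto F(1,\cdot)$ is a bijection $S_e\otimes A\to R_{\le e}\otimes A$. For $z\in\mathbb C^n$ define the evaluation
$$\mathrm{ev}_z:S_D\otimes A\to A,\qquad \mathrm{ev}_z(s\otimes a)=s(1,z)\,a.$$
For $\rho\in(0,\infty)^n$ and a power series $f=\sum f_\alpha z^\alpha$ with coefficients in a normed space, put $\|f\|_\rho=\sum|f_\alpha|\rho^\alpha$. Norms on the finite-dimensional spaces $A$, $S_D\otimes A$ are fixed, and changing them changes only constants.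

**Lemma 7 (uniform division).** Let $\mathcal M$ be a compact set of graded submodules of $S\otimes A$ with Hilbert function $H$, and let $D$ be as in Lemma 6. For every $\epsilon>0$ there are $\epsilon'\in(0,\epsilon]$ and $C$ such that for each $M\in\mathcal M$ there is $\rho$ with $\epsilon'\le\rho_i\le\epsilon$ and the following property: every $f\in M^{\rm aff}$ can be written $f(z)=\mathrm{ev}_zq(z)$ with $q\in R\otimes M_D$ and $\|q\|_\rho\le C\|f\|_\rho$.

The radius must be allowed to depend on $M$. For $n=1$ and $M=(Z_1-cZ_0)$ we divide by $z-c$. If $c=\rho$, then $q=\sum_{k<m}(z/\rho)^k$ has $\|q\|_\rho=m$, while $f=(z-\rho)q=\rho((z/\rho)^m-1)$ has $\|f\|_\rho=2\rho$. So no constant works at $\rho=|c|$, and one must choose $\rho$ on one side of $|c|$.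

*Proof.* **Step 1: reduction to a neighborhood.** By compactness it suffices to find, for each $M^0\in\mathcal M$, a neighborhood in $\mathcal M$ on which a single $\rho$ with $\rho_i\in(0,\epsilon]$ and a single $C$ work. Finitely many neighborhoods then cover $\mathcal M$; take $\epsilon'$ to be the smallest of the finitely many $\rho_i$, and $C$ the largest constant.

**Step 2: a weight that realizes the order in degree $D$.** Put $\lambda_i=(\nu+1)(D+1)^{n-i}$ and $\omega(Z^\alpha a_j)=\sum_{i=0}^n\lambda_i\alpha_i+\nu-j\in\mathbb Z$. For monomials of degree $D$ the exponents are $\le D$, that is, they are digits in base $D+1$. So if $Z^\alpha>Z^\beta$ then $\sum\lambda_i\alpha_i-\sum\lambda_i\beta_i\ge\nu+1$, while $0\le\nu-j\le\nu-1$. Hence $\omega$ is strictly increasing for the order on monomials of degree $D$. For $s>1$ set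
$$\Big\|\sum c_{\alpha j}Z^\alpha a_j\Big\|_s=\sum|c_{\alpha j}|s^{\omega(Z^\alpha a_j)}\ \text{ on }S\otimes A,\qquad \Big\|\sum c_\alpha Z^\alpha\Big\|_s=\sum|c_\alpha|s^{\sum\lambda_i\alpha_i}\ \text{ on }S.$$
Then $\|qv\|_s\le\|q\|_s\|v\|_s$ for $q\in S$, $v\in S\otimes A$, with equality for monomials.

**Step 3: leading terms dominate near $M^0$.** Let $g_i=l_i+t_i$ ($1\le i\le H(D)$) be an echelon basis of $M^0_D$ with distinct leading monomials $l_i$, which span $\mathrm{in}(M^0)_D$. All monomials of $t_i$ are smaller than $l_i$ and $\omega$ is integer valued, so $\|t_i\|_s\le\mathrm{const}\cdot s^{-1}\|l_i\|_s$. Fix $s\ge\max(2,1/\epsilon)$ so large that $\|t_i\|_s\le\frac14\|l_i\|_s$ for all $i$. For $M\in\mathcal M$ let $g_i^M$ be the orthogonal projection of $g_i$ to $M_D$ and $t_i^M=g_i^M-l_i$. The projection depends continuously on $M$, so on a neighborhood $U$ of $M^0$ we have $\|t_i^M\|_s\le\frac12\|l_i\|_s$. (Monomials of $t_i^M$ may be larger than $l_i$. Only the norm matters.)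

**Step 4: division by iteration.** Let $M\in U$ and $e\ge D$. By Lemma 6 every monomial $v\in\mathrm{in}(M^0)_e$ is a multiple of some $l_i$; choose one such $i=i(v)$. Let $\mathrm{Std}_e$ be the span of the monomials of degree $e$ not in $\mathrm{in}(M^0)$, and $P$ the monomial projection onto it. Let $Q_i:S_e\otimes A\to S_{e-D}$ be linear with $Q_i(v)=v/l_i$ if $v\in\mathrm{in}(M^0)$ and $i=i(v)$, and $Q_i(v)=0$ for all other monomials. Then $f=\sum Q_i(f)l_i+Pf$ and $\sum\|Q_if\|_s\|l_i\|_s\le\|f\|_s$. The remainder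
$$Tf:=f-\sum_iQ_i(f)g_i^M-Pf=-\sum_iQ_i(f)t_i^M$$
satisfies $\|Tf\|_s\le\frac12\|f\|_s$. Summing $T^kf-T^{k+1}f=\sum_iQ_i(T^kf)g_i^M+PT^kf$ over $k\ge0$ gives
$$f=\sum_iq_ig_i^M+\tilde r,\qquad q_i=\sum_kQ_i(T^kf)\in S_{e-D},\quad \tilde r\in\mathrm{Std}_e,\quad\sum_i\|q_i\|_s\|l_i\|_s\le2\|f\|_s.\tag{5}$$

**Step 5: no remainder for elements of $M$.** By (5), $S_e\otimes A=M_e+\mathrm{Std}_e$. Since $\dim M_e=H(e)=\dim\mathrm{in}(M^0)_e=\dim(S_e\otimes A)-\dim\mathrm{Std}_e$, the sum is direct. If $f\in M_e$, then $\tilde r=f-\sum q_ig_i^M\in M_e\cap\mathrm{Std}_e=0$.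

**Step 6: the affine norm.** Put $\rho_i=s^{\lambda_i-\lambda_0}$ for $1\le i\le n$. As $\lambda_i-\lambda_0\le-1$, $\rho_i\le s^{-1}\le\epsilon$. For $f\in S_e\otimes A$, substituting $\alpha_0=e-\sum_{i\ge1}\alpha_i$ gives $\|f\|_s=s^{\lambda_0e}\|f(1,\cdot)\|_\rho$, where $A$ carries the norm $|\sum c_ja_j|=\sum|c_j|s^{\nu-j}$. Likewise $\|q_i\|_s=s^{\lambda_0(e-D)}\|q_i(1,\cdot)\|_\rho$. By (5), $\|q_i(1,\cdot)\|_\rho\le2s^{\lambda_0D}\|l_i\|_s^{-1}\|f(1,\cdot)\|_\rho$, and the constant does not depend on $e$ or on $M\in U$. Put $q=\sum q_i(1,\cdot)\otimes g_i^M\in R\otimes M_D$; the vectors $g_i^M$ are bounded. Since any element of $M^{\rm aff}$ is $F(1,\cdot)$ with $F\in M_e$ for some $e\ge D$, we are done. $\square$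

## 7. The translates of $N$ and their relations

**Translations.** For $v\in\mathbb C^n$ let $\tau_v$ be the graded automorphism $(\tau_vs)(Z_0,Z)=s(Z_0,Z+Z_0v)$ of $S$. Then $\tau_v\tau_w=\tau_{v+w}$. On $A_0$ let $\tau_v$ act trivially. Let $N^{\rm hom}\subset S\otimes A_0$ be the homogenization, $N^{\rm hom}_e=\{Z_0^ep(Z/Z_0):p\in N\cap(R_{\le e}\otimes A_0)\}$. This is a graded submodule with $(N^{\rm hom})^{\rm aff}=N$. Moreover $(\tau_wN^{\rm hom})^{\rm aff}=\tau_wN:=\{p(\cdot+w):p\in N\}$, and all $\tau_wN^{\rm hom}$ have the same Hilbert function $H_0$. Let $\mathcal M_0$ be the closure of $\{\tau_wN^{\rm hom}:w\in\mathbb C^n\}$. It is compact, and it consists of graded submodules with Hilbert function $H_0$, since $S_1M_e\subset M_{e+1}$ is a closed condition.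

Example: $N=(z_2-z_1^2)$. Then $\tau_wN^{\rm hom}$ is generated by $Z_0Z_2-Z_1^2-2w_1Z_0Z_1+(w_2-w_1^2)Z_0^2$. For $w=(t,t^2)$ on the parabola and $t\to\infty$, dividing by $-2t$ we get the limit $(Z_0Z_1)$, with $(Z_0Z_1)^{\rm aff}=(z_1)$: seen from a far point of itself at unit scale, the parabola looks like a line. For $w=(0,t)$ the limit is $(Z_0^2)$, whose affine module is all of $R$.

**The chain of relation modules.** For $M\in\mathcal M_0$ put $M^{(0)}=M$, and for $k=0,\dots,n$ inductively let $D_k$ come from Lemma 6 for $(A_k,H_k)$, and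
$$W_k(M)=M^{(k)}_{D_k}\subset A_{k+1}:=S_{D_k}\otimes A_k,\qquad M^{(k+1)}=\ker\big(S\otimes W_k(M)\to S\otimes A_k\big)\subset S\otimes A_{k+1},$$
where the map is multiplication. By Lemma 6 the image of $S_e\otimes W_k(M)$ is $M^{(k)}_{e+D_k}$. So $M^{(k+1)}$ has Hilbert function $H_{k+1}(e)=\dim S_e\cdot H_k(D_k)-H_k(e+D_k)$, independent of $M$. The map $M\mapsto M^{(k+1)}$ is continuous: if $M_i\to M$, then by induction $W_k(M_i)\to W_k(M)$, and any limit point of $(M_i)^{(k+1)}_e$, the kernel in $S_e\otimes W_k(M_i)$, lies in the kernel in $S_e\otimes W_k(M)$, which has the same dimension. Hence $\mathcal M_k=\{M^{(k)}:M\in\mathcal M_0\}$ is compact, and Lemma 7 applies to it for $0\le k\le n$.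

Let $\tau_v$ act on $A_{k+1}=S_{D_k}\otimes A_k$ by $\tau_v\otimes\tau_v$. Multiplication is equivariant, so by induction $(\tau_wN^{\rm hom})^{(k)}=\tau_w(N^{\rm hom})^{(k)}$ and $W_k(\tau_wN^{\rm hom})=\tau_wW_k$, where $W_k:=W_k(N^{\rm hom})$. With $\mathrm{ev}_z:A_{k+1}\to A_k$ as in Section 6, the following hold.

* (a) $\mathrm{ev}_z$ is polynomial in $z$, $\mathrm{ev}_z(W_{k+1})\subset W_k$, and $\mathrm{ev}_z\mathrm{ev}_z=0$ on $W_{k+1}$. Indeed $W_{k+1}\subset S_{D_{k+1}}\otimes W_k$ lies in the kernel of multiplication, and $\mathrm{ev}_z\mathrm{ev}_z(s\otimes t\otimes a)=(st)(1,z)a$. The same two statements hold for $W_{k+1}(M)$, $W_k(M)$ for all $M\in\mathcal M_0$.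
* (b) $\mathrm{ev}_u\tau_v=\tau_v\mathrm{ev}_{u+v}$, because $(\tau_vs)(1,u)\,\tau_va=s(1,u+v)\,\tau_va$.
* (c) $(M^{(k+1)})^{\rm aff}=\ker(R\otimes W_k(M)\to R\otimes A_k)$, the map being $q(z)\mapsto\mathrm{ev}_zq(z)$, since dehomogenization is injective in each degree.

For a $W_k$-valued function or $(0,q)$-form $\xi$ put $(d\xi)(z)=\mathrm{ev}_z\xi(z)$, applied to coefficients. It is $W_{k-1}$-valued, and $A_0$-valued if $k=0$. As $\mathrm{ev}_z$ is holomorphic in $z$, $d$ commutes with $\bar\partial$, also on distributions, and $dd=0$ by (a).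

Example: $n=2$, $N=(z_1,z_2)$. Here $H_0(e)=\dim S_e-1$. A monomial ideal with this Hilbert function contains two of the three variables and is then generated by them, so $D_0=1$ and $W_0$ is spanned by $Z_1,Z_2$. The relations are generated by $\omega=Z_1\otimes Z_2-Z_2\otimes Z_1$, so $H_1(e)=\dim S_{e-1}$. A monomial submodule with this Hilbert function contains one monomial of degree $1$, which generates it. So $D_1=1$, $W_1=\mathbb C\omega$ and $W_2=0$. We have $\mathrm{ev}_z\omega=z_1Z_2-z_2Z_1$ and $\mathrm{ev}_z\mathrm{ev}_z\omega=z_1z_2-z_2z_1=0$.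

**Translated norms.** Fix $\sigma>0$. On $S_D$ let the monomials be orthogonal with $|Z_0^{D-|\alpha|}Z^\alpha|=\sigma^{|\alpha|}$, $\alpha\in\mathbb N^n$, and give $A_{k+1}$ the tensor product Hilbert norm. For $b\in A_k$ set $|b|_z:=|\tau_zb|$. On $A_0$ this is just $|b|$. In the example, $F=F_1Z_1+F_2Z_2$ has $\tau_zF=F_1(Z_1+z_1Z_0)+F_2(Z_2+z_2Z_0)$, so $|F|_z^2=|z_1F_1+z_2F_2|^2+\sigma^2(|F_1|^2+|F_2|^2)$. For a general $N$, $|F|_z$ on $W_0$ is the quantity in (4), as we shall check in Section 11.

Since $\tau_v$ is polynomial in $v$ and $\tau_{z'}=\tau_{z'-z}\tau_z$, and by (b) with $u=0$, there is $\kappa$ with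
$$|b|_{z'}\le C(1+|z-z'|)^{\kappa}|b|_z,\qquad |\mathrm{ev}_zb|_z=|\mathrm{ev}_0\tau_zb|\le C|b|_z.\tag{6}$$
We also have $\partial_{v_j}\tau_v=X_j\tau_v$, where $X_j=Z_0\partial_{Z_j}$ on $S_D$, $X_j=0$ on $A_0$, extended to $A_{k+1}$ by the Leibniz rule. On $S_D$ the operator $X_j$ maps distinct monomials to multiples of distinct monomials or to $0$, lowering $|\alpha|$ by one, with a factor $\alpha_j\le D$. So its norm is $\le D/\sigma$, and $\|X_j\|\le(D_0+\dots+D_n)/\sigma$ on all $A_{k+1}$, $k\le n$. The $D_k$ do not depend on $\sigma$. From now on $\sigma$ is fixed so large that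
$$n\|X_j\|^2\le\tfrac14\quad\text{for all }j\text{ and all }A_{k+1},\ 0\le k\le n.$$
The reason for this choice appears in Section 9.

## 8. Division on balls, with constants independent of the center

Here the uniform division is applied to the translates of $N$ and of its relation modules. The factor from (1) removes the Gaussian.

**Lemma 8.** Let $0\le k\le n$, $0<r\le1$. There are $r'\in(0,r)$ and $C$ such that the following holds for all $w\in\mathbb C^n$. Let $h$ be holomorphic on $B(w,r)$ with $\Sigma:=\sup_{B(w,r)}|h(z)|_we^{-|z|^2/4}<\infty$. If $k\ge1$, let $h$ be $W_{k-1}$-valued with $dh=0$. If $k=0$, let $h$ be $A_0$-valued with germs in $N\mathcal O_a$ for all $a\in B(w,r)$. Then there is a holomorphic $g:B(w,r')\to W_k$ with $dg=h$ on $B(w,r')$ and $\sup_{B(w,r')}|g(z)|_we^{-|z|^2/4}\le C\Sigma$.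

*Proof.* **Step 1: move to the origin.** Put $M=\tau_wN^{\rm hom}$ and $\tilde h(u)=e^{-\bar wu/2-|w|^2/4}\,\tau_wh(w+u)$ for $|u|<r$. By (1), $|\tilde h(u)|=|h(w+u)|_we^{-|w+u|^2/4}e^{|u|^2/4}\le C\Sigma$. If $k\ge1$, $\tilde h$ takes values in $\tau_wW_{k-1}=W_{k-1}(M)$ and $\mathrm{ev}_u\tilde h(u)=0$, since $\mathrm{ev}_u\tau_wh(w+u)=\tau_w\mathrm{ev}_{w+u}h(w+u)=0$ by (b). If $k=0$, $\tilde h$ has germs in $M^{\rm aff}\mathcal O_a$, because $M^{\rm aff}=\tau_wN$ and the exponential factor is a unit.

Apply Lemma 7 to $\mathcal M_k$ with $\epsilon=r/(4\sqrt n)$. It gives $\epsilon'=:r'$ and, for $M^{(k)}$, a $\rho$ with $r'\le\rho_i\le\epsilon$. The polydisc $\Delta_{2\rho}$ centered at $0$ with radii $2\rho_i\le r/(2\sqrt n)$ lies in $B(0,r)$, so Cauchy's estimates give $\|\tilde h\|_\rho\le C\Sigma$.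

**Step 2: $\tilde h$ is in the $\|\cdot\|_\rho$-closure of $(M^{(k)})^{\rm aff}$.** Lemma 7 divides polynomials, so we must approximate. Let $s_1,\dots,s_l$ generate the $R$-module $(M^{(k)})^{\rm aff}$. The germs of $\tilde h$ on $\Delta_{2\rho}$ lie in the $\mathcal O_a$-module generated by the $s_i$. For $k=0$ this was just noted. For $k\ge1$, by (c) the sequence $0\to(M^{(k)})^{\rm aff}\to R\otimes W_{k-1}(M)\to R\otimes A_{k-1}$ is exact. It stays exact after tensoring with the flat $R$-module $\mathcal O_a$, and $\tilde h$ is in the kernel of the last map. So $\tilde h$ is a section of the coherent sheaf generated by the $s_i$. By Theorem B on $\Delta_{2\rho}$, applied to the kernel of the surjection from $\mathcal O^l$ to this sheaf, $\tilde h=\sum a_is_i$ with $a_i\in\mathcal O(\Delta_{2\rho})$. The Taylor series of the $a_i$ converge in $\|\cdot\|_\rho$, and multiplication by $s_i$ is bounded for $\|\cdot\|_\rho$. So the sums $\sum_i(\text{Taylor polynomial of }a_i)\,s_i\in(M^{(k)})^{\rm aff}$ converge to $\tilde h$.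

**Step 3: divide and move back.** If $\tilde h=0$ take $g=0$. Otherwise, by Step 2 and telescoping, $\tilde h=\sum_if_i$ with $f_i\in(M^{(k)})^{\rm aff}$ and $\sum\|f_i\|_\rho\le2\|\tilde h\|_\rho$. Apply Lemma 7 to each $f_i$ and sum. This gives a power series $q$ with values in $M^{(k)}_{D_k}=W_k(M)=\tau_wW_k$, with $\|q\|_\rho\le C\Sigma$ and $\mathrm{ev}_uq(u)=\tilde h(u)$ on $\Delta_\rho\supset B(0,r')$. Put $g(w+u)=e^{\bar wu/2+|w|^2/4}\,\tau_{-w}q(u)\in W_k$. By (b), $\mathrm{ev}_{w+u}\tau_{-w}=\tau_{-w}\mathrm{ev}_u$, so $dg=h$. By (1), $|g(w+u)|_we^{-|w+u|^2/4}=|q(u)|e^{-|u|^2/4}\le C\Sigma$. $\square$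

## 9. The $\bar\partial$-equation in the translated norm

Gluing needs $\bar\partial$ solved with $\int|\cdot|_z^2e^{-|z|^2/2}dv$ on both sides. The weight now depends on $z$ also through $\tau_z$, and takes values in a fixed subspace $W_k$. An example shows what has to be checked. For $n=1$, $N=(z-1)$, $D_0=1$, $W_0$ is spanned by $P=Z_1-Z_0$ and $|P|_z^2=|z-1|^2+\sigma^2$. The scalar weight is $e^{-\varphi}$ with $\varphi=|z|^2/2-\log(|z-1|^2+\sigma^2)$, and $\partial\bar\partial\varphi=\frac12-\sigma^2/(|z-1|^2+\sigma^2)^2\ge\frac12-\sigma^{-2}$. The translated norm takes away some positivity, but at most $\sigma^{-2}$, and $\sigma$ is at our disposal.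

**Lemma 9.** Let $0\le k\le n$, $1\le q\le n$, and let $F$ be a $W_k$-valued $(0,q)$-form with $\bar\partial F=0$ (as a distribution) and $\int|F(z)|_z^2e^{-|z|^2/2}dv<\infty$. There is a $W_k$-valued $(0,q-1)$-form $U$ with $\bar\partial U=F$ and $\int|U|_z^2e^{-|z|^2/2}dv\le 4\int|F|_z^2e^{-|z|^2/2}dv$.

*Proof.* On the trivial bundle $\mathbb C^n\times W_k$ consider the smooth metrics $g_z(\xi,\eta)=\langle\tau_z\xi,\tau_z\eta\rangle$ and $h_z=e^{-|z|^2/2}g_z$. Write $\partial_j,\bar\partial_j$ for $\partial/\partial z_j,\partial/\partial\bar z_j$. For either metric let $\nabla_j=\partial_j+\Gamma_j$ ($\Gamma_j$ a smooth matrix) be the $(1,0)$-derivative of its Chern connection, so for $h$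
$$\partial_jh(\xi,\eta)=h(\nabla_j\xi,\eta)+h(\xi,\bar\partial_j\eta),\qquad\bar\partial_jh(\xi,\eta)=h(\bar\partial_j\xi,\eta)+h(\xi,\nabla_j\eta),$$
and similarly for $g$. Put $\Theta_{j\bar l}=[\nabla_j,\bar\partial_l]$, a matrix-valued function.

**Step 1: the curvature is at least $\frac14$.** For the metric $g$ and constants $\xi,\eta\in W_k$, $\partial_j(\tau_z\xi)=X_j\tau_z\xi$ and $\bar\partial_j(\tau_z\xi)=0$. Hence $g(\nabla_j\xi,\eta)=\partial_jg(\xi,\eta)=\langle X_j\tau_z\xi,\tau_z\eta\rangle$, that is, $\tau_z\nabla_j\xi=\pi_zX_j\tau_z\xi$ with $\pi_z$ the orthogonal projection of $A_{k+1}$ onto $\tau_zW_k$. Apply $\bar\partial_l$ to this identity and use $\bar\partial_l\nabla_j\xi=-\Theta_{j\bar l}\xi$: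
$$\langle X_j\tau_z\xi,X_l\tau_z\eta\rangle=\bar\partial_l\partial_jg(\xi,\eta)=g(\nabla_j\xi,\nabla_l\eta)-g(\Theta_{j\bar l}\xi,\eta).$$
Since $g(\nabla_j\xi,\nabla_l\eta)=\langle\pi_zX_j\tau_z\xi,\pi_zX_l\tau_z\eta\rangle$,
$$g(\Theta_{j\bar l}\xi,\eta)=-\langle(1-\pi_z)X_j\tau_z\xi,(1-\pi_z)X_l\tau_z\eta\rangle.$$
Passing from $g$ to $h$ replaces $\nabla_j$ by $\nabla_j-\partial_j(|z|^2/2)=\nabla_j-\bar z_j/2$, hence $\Theta_{j\bar l}$ by $\Theta_{j\bar l}+\frac12\delta_{jl}$. So for the metric $h$ and $\xi_1,\dots,\xi_n\in W_k$,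
$$\sum_{j,l}h(\Theta_{j\bar l}\xi_j,\xi_l)=e^{-|z|^2/2}\Big(\tfrac12\sum_j|\xi_j|_z^2-\Big|\sum_j(1-\pi_z)X_j\tau_z\xi_j\Big|^2\Big)\ge\tfrac14\sum_jh(\xi_j,\xi_j),\tag{7}$$
because $|\sum_j(1-\pi_z)X_j\tau_z\xi_j|^2\le n\max_j\|X_j\|^2\sum_j|\xi_j|_z^2\le\frac14\sum_j|\xi_j|_z^2$ by the choice of $\sigma$.

**Step 2: the basic estimate for test forms.** From now on use $h$. For $\alpha=\sum'_J\alpha_Jd\bar z_J$ (sum over increasing $J$; coefficients extended antisymmetrically) let $\|\alpha\|_h^2=\sum'_J\int h(\alpha_J,\alpha_J)dv$. By the product rules above, the formal adjoint of $\bar\partial_j$ is $-\nabla_j$. Since $\langle\bar\partial\beta,\alpha\rangle_h=\sum'_K\sum_j\int h(\bar\partial_j\beta_K,\alpha_{jK})$, the formal adjoint $\vartheta$ of $\bar\partial$ is $(\vartheta\alpha)_K=-\sum_j\nabla_j\alpha_{jK}$. For smooth compactly supported $(0,q)$-forms $\alpha$,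
$$\|\vartheta\alpha\|_h^2=\sum_K{}^{'}\sum_{j,l}\int h(\nabla_j\alpha_{jK},\nabla_l\alpha_{lK}),\qquad \|\bar\partial\alpha\|_h^2=\sum_J{}^{'}\sum_j\|\bar\partial_j\alpha_J\|_h^2-\sum_K{}^{'}\sum_{j,l}\int h(\bar\partial_l\alpha_{jK},\bar\partial_j\alpha_{lK}),$$
where $|K|=q-1$. For the second formula expand $|(\bar\partial\alpha)_L|^2$, $|L|=q+1$, where $(\bar\partial\alpha)_L$ is the sum over $j\in L$ of $\pm\bar\partial_j\alpha_{L\setminus j}$. The diagonal terms give $\sum'_J\sum_{j\notin J}\|\bar\partial_j\alpha_J\|_h^2$. For $j\ne l$ in $L$ and $K=L\setminus\{j,l\}$, the orderings $jlK$ and $ljK$ differ by one transposition, so these terms give $-\int h(\bar\partial_j\alpha_{lK},\bar\partial_l\alpha_{jK})$. In the stated formula, the terms of the last sum with $j=l$ cancel the terms of the first sum with $j\in J$.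

Integrating by parts with the two product rules,
$$\int h(\nabla_j\alpha_{jK},\nabla_l\alpha_{lK})=-\int h(\bar\partial_l\nabla_j\alpha_{jK},\alpha_{lK}),\qquad\int h(\bar\partial_l\alpha_{jK},\bar\partial_j\alpha_{lK})=-\int h(\nabla_j\bar\partial_l\alpha_{jK},\alpha_{lK}).$$
Adding, dropping $\sum\|\bar\partial_j\alpha_J\|_h^2\ge0$ and using (7),
$$\|\vartheta\alpha\|_h^2+\|\bar\partial\alpha\|_h^2\ge\sum_K{}^{'}\sum_{j,l}\int h(\Theta_{j\bar l}\alpha_{jK},\alpha_{lK})\ge\tfrac14\sum_K{}^{'}\sum_j\int h(\alpha_{jK},\alpha_{jK})=\tfrac q4\|\alpha\|_h^2.\tag{8}$$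

**Step 3: the estimate on the natural domain.** Let $\bar\partial$ also denote the maximal (distributional) closed operator in $L^2(h)$ and $\bar\partial^*$ its Hilbert adjoint. On its domain $\bar\partial^*$ acts as $\vartheta$ in the distribution sense. We claim that (8), with $\bar\partial^*$ for $\vartheta$, holds for $\alpha\in\mathrm{Dom}\,\bar\partial\cap\mathrm{Dom}\,\bar\partial^*$. Let $\chi_T(z)=\chi(z/T)$ be real cutoffs, $\chi=1$ near $0$. Then $\bar\partial(\chi_T\alpha)=\chi_T\bar\partial\alpha+\bar\partial\chi_T\wedge\alpha$. For $u\in\mathrm{Dom}\,\bar\partial$ we have $\langle\bar\partial u,\chi_T\alpha\rangle_h=\langle\bar\partial(\chi_Tu),\alpha\rangle_h-\langle\bar\partial\chi_T\wedge u,\alpha\rangle_h$, so $\chi_T\alpha\in\mathrm{Dom}\,\bar\partial^*$ and $(\bar\partial^*(\chi_T\alpha))_K=\chi_T(\bar\partial^*\alpha)_K-\sum_j(\partial_j\chi_T)\alpha_{jK}$. The error terms have norm $\le CT^{-1}\|\alpha\|_h\to0$. So we may assume that $\alpha$ has compact support. Convolve its coefficients with a mollifier,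 $\alpha_\delta=\alpha*\phi_\delta$. On a compact set the metric is comparable to a constant one, so convergence may be checked in ordinary $L^2$. We have $\bar\partial\alpha_\delta=(\bar\partial\alpha)*\phi_\delta\to\bar\partial\alpha$. Write $\vartheta=\vartheta_0+B$ with $\vartheta_0$ of first order with constant coefficients and $B$ a smooth matrix. Then $\vartheta\alpha_\delta=(\vartheta\alpha)*\phi_\delta-(B\alpha)*\phi_\delta+B\alpha_\delta\to\vartheta\alpha$. The forms $\alpha_\delta$ are test forms, and (8) passes to the limit.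

**Step 4: solution by duality.** Let $\alpha$ be a test form of degree $(0,q)$, $\alpha=\alpha_1+\alpha_2$ with $\alpha_1\in\ker\bar\partial$ and $\alpha_2\perp\ker\bar\partial$. As $\ker\bar\partial$ contains the range of $\bar\partial$ on $(0,q-1)$-forms, $\alpha_2\in\ker\bar\partial^*$. Hence $\alpha_1\in\mathrm{Dom}\,\bar\partial\cap\mathrm{Dom}\,\bar\partial^*$, $\bar\partial\alpha_1=0$, $\bar\partial^*\alpha_1=\vartheta\alpha$. Since $F\in\ker\bar\partial$, Step 3 gives
$$|\langle F,\alpha\rangle_h|=|\langle F,\alpha_1\rangle_h|\le\|F\|_h\|\alpha_1\|_h\le2q^{-1/2}\|F\|_h\|\vartheta\alpha\|_h.$$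
So $\vartheta\alpha\mapsto\langle\alpha,F\rangle_h$ is a well-defined linear functional of norm $\le2\|F\|_h$ on a subspace of $L^2(h)$. By Riesz there is $U$ with $\|U\|_h\le2\|F\|_h$ and $\langle\vartheta\alpha,U\rangle_h=\langle\alpha,F\rangle_h$ for all test forms $\alpha$, which says $\bar\partial U=F$. $\square$

## 10. Gluing the local quotients

**Proposition 10.** Let $f\in L_a^2\otimes A_0$ with $f\in N\mathcal O_a$ for all $a$. There is a holomorphic $F:\mathbb C^n\to W_0$ with $\mathrm{ev}_zF(z)=f(z)$ and $\int|F(z)|_z^2e^{-|z|^2/2}dv\le C\|f\|^2$.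

*Proof.* **Step 1: radii and cover.** Lemma 8 shrinks the radius, and it will be used $n+1$ times, so we fix the radii beforehand. Let $s_0$ be the $r'$ of Lemma 8 for $k=0$, $r=1$. Inductively let $s_{q+1}$ be the $r'$ for $k=q+1$, $r=s_q/2$ ($0\le q<n$). The $s_q$ decrease. Put $s=s_n/4$, so $4s\le s_q$ for all $q$. Let $\{w_j\}$ be a lattice such that the balls $B(w_j,s/2)$ cover $\mathbb C^n$, and let $\chi_j$ be a smooth partition of unity consisting of lattice translates of one function, with $\mathrm{supp}\,\chi_j\subset B(w_j,s)$. (Take $\psi\ge0$ smooth with compact support in $B(0,s)$, positive on the closed ball of radius $s/2$, and divide its translates by their sum.) Call $J=(j_0,\dots,j_q)$, repetitions allowed, *admissible* if all $|w_{j_a}-w_{j_b}|<2s$.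

**Step 2: local quotients, and quotients of their differences.** Put $N_j=\sup_{B(w_j,1)}|f|e^{-|z|^2/4}$. By (2), $N_j^2\le C\int_{B(w_j,2)}|f|^2e^{-|\zeta|^2/2}dv$. For $0\le q\le n$ and admissible $J$ of length $q+1$ we construct holomorphic $c^q_J:B(w_{j_0},s_q)\to W_q$ with
$$dc^0_j=f,\qquad dc^{q}_J=(\delta c^{q-1})_J:=\sum_a(-1)^ac^{q-1}_{J\setminus j_a}\ (q\ge1),\qquad |c^q_J(z)|_{w_{j_0}}e^{-|z|^2/4}\le C\max_aN_{j_a}.\tag{9}$$
For $q=0$ this is Lemma 8 with $k=0$, $r=1$. Given $c^0,\dots,c^q$ with $q<n$, let $J$ be admissible of length $q+2$. The function $(\delta c^q)_J$ is defined on $B(w_{j_0},s_q/2)$, because $B(w_{j_1},s_q)\supset B(w_{j_0},s_q-2s)\supset B(w_{j_0},s_q/2)$. There $|(\delta c^q)_J|_{w_{j_0}}e^{-|z|^2/4}\le C\max N_{j_a}$ by (9) and (6). Next, $d\delta c^q=\delta dc^q=0$ there. For $q=0$ this is $f-f=0$. For $q\ge1$ it is $\delta\delta c^{q-1}=0$, and all functions $c^{q-1}$ involved are defined on $B(w_{j_0},s_q/2)$, since their balls have radius $s_{q-1}\ge s_q\ge s_q/2+2s$ and centers within $2s$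 of $w_{j_0}$. So Lemma 8 with $k=q+1$, $r=s_q/2$, $w=w_{j_0}$ applies to $h=(\delta c^q)_J$ and yields $c^{q+1}_J$ on $B(w_{j_0},s_{q+1})$.

**Step 3: forms with $dF^0=f$ and $dF^{q+1}=\bar\partial F^q$.** Put
$$F^q=\sum_{(j_0,\dots,j_q)}c^q_{j_0\dots j_q}\,\chi_{j_0}\,\bar\partial\chi_{j_1}\wedge\dots\wedge\bar\partial\chi_{j_q}.$$
At $z$ only tuples with $z\in\mathrm{supp}\,\chi_{j_a}$ for all $a$ contribute. These are admissible, and since $|z-w_{j_a}|<s$, all the functions $c$ indexed by their subtuples are defined near $z$. So $F^q$ is a smooth $W_q$-valued $(0,q)$-form. Clearly $dF^0=\sum f\chi_j=f$. For $0\le q<n$,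
$$dF^{q+1}=\sum(\delta c^q)_{j_0\dots j_{q+1}}\chi_{j_0}\bar\partial\chi_{j_1}\wedge\dots\wedge\bar\partial\chi_{j_{q+1}}=\sum c^q_{j_1\dots j_{q+1}}\bar\partial\chi_{j_1}\wedge\dots\wedge\bar\partial\chi_{j_{q+1}}=\bar\partial F^q.$$
To see the middle equality, fix $z$ and let all indices run over the finite set of $j$ with $z\in\mathrm{supp}\,\chi_j$. Every tuple from this set is admissible, so the sums are complete. The terms of $\delta$ omitting $j_a$ with $a\ge1$ do not depend on $j_a$ and vanish on summing over $j_a$, because $\sum\bar\partial\chi_j=0$. In the term omitting $j_0$ we use $\sum\chi_{j_0}=1$. The last equality holds because the $c^q$ are holomorphic. Also $\bar\partial F^n=0$ for degree reasons. By (9), (6), the uniform bounds on $\bar\partial\chi_j$ and the bounded number of tuples at each point, $|F^q(z)|_z^2e^{-|z|^2/2}\le C\int_{B(z,3)}|f|^2e^{-|\zeta|^2/2}dv$, and integrating over $z$, $\int|F^q|_z^2e^{-|z|^2/2}dv\le C\|f\|^2$.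

**Step 4: correct $F^0$ to a holomorphic function.** By Lemma 9 solve successively $\bar\partial U^n=F^n$ and $\bar\partial U^q=F^q-dU^{q+1}$ for $q=n-1,\dots,1$, with $U^q$ a $W_q$-valued $(0,q-1)$-form. The right sides are closed: with $U^{n+1}=0$ and $1\le q\le n-1$,
$$\bar\partial(F^q-dU^{q+1})=dF^{q+1}-d\bar\partial U^{q+1}=dF^{q+1}-d(F^{q+1}-dU^{q+2})=ddU^{q+2}=0.$$
The norms are bounded by $C\|f\|$, since $d$ is bounded for $|\cdot|_z$ by (6). The same computation for $q=0$ shows that $F:=F^0-dU^1$ satisfies $\bar\partial F=0$ as a distribution, so $F$ is almost everywhere equal to a holomorphic $W_0$-valued function. Moreover $dF=f-ddU^1=f$, and the norm bound holds. $\square$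

## 11. Dilating the quotient: proof of Theorems 1 and 2

Let $f\in L_a^2\otimes A_0$ with $f\in N\mathcal O_a$ for all $a$, and let $F$ be as in Proposition 10. Dehomogenization identifies $W_0=N^{\rm hom}_{D_0}$ with $N\cap(R_{\le D_0}\otimes A_0)$. Let $p_1,\dots,p_l$ be a basis of the latter and write $F=\sum F_ip_i$ accordingly, so that $f(z)=\mathrm{ev}_zF(z)=\sum F_i(z)p_i(z)$. For $\frac12\le r<1$ set
$$f_r(z)=\mathrm{ev}_zF(rz)=\sum_iF_i(rz)p_i(z).$$

**Step 1: the norms stay bounded.** By (6), $|f_r(z)|\le C|F(rz)|_z\le C(1+(1-r)|z|)^{\kappa}|F(rz)|_{rz}$. This replaces Taylor's formula in Section 4. Substituting $\zeta=rz$ and writing $x=|\zeta|/r=|z|$,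
$$\int|f_r|^2e^{-|z|^2/2}dv\le C\int(1+(1-r)x)^{2\kappa}e^{-(1-r^2)x^2/2}\,|F(\zeta)|_\zeta^2e^{-|\zeta|^2/2}dv(\zeta).$$
With $t=(1-r)x$, and since $1-r^2\ge(1-r)^2$, the factor is at most $\sup_{t\ge0}(1+t)^{2\kappa}e^{-t^2/2}<\infty$. So $\|f_r\|\le C\|f\|$.

**Step 2: $f_r\in[N]$.** By (6), $|F(z)|_0\le C(1+|z|)^\kappa|F(z)|_z$, so $\int|F_i|^2(1+|z|)^{-2\kappa}e^{-|z|^2/2}dv<\infty$. Choose $r<r_1<1$. Then $G_i(z)=F_i(rz)$ satisfies
$$\int|G_i|^2e^{-r_1^2|z|^2/2}dv=r^{-2n}\int|F_i(\zeta)|^2e^{-(r_1/r)^2|\zeta|^2/2}dv(\zeta)<\infty,$$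
because $r_1/r>1$ absorbs the polynomial factor. By Parseval the Taylor polynomials of $G_i$ converge to $G_i$ in the norm with weight $e^{-r_1^2|z|^2/2}$. Since $|p_i|^2\le C_{r_1}e^{(1-r_1^2)|z|^2/2}$, $p_iG_i$ is the $L^2(\mu)$-limit of $p_i$ times these polynomials, which are elements of $N$. Hence $f_r=\sum p_iG_i\in[N]$.

**Step 3: weak limit.** As $r\uparrow1$, $f_r\to f$ pointwise and $\|f_r\|$ is bounded. Pointwise values are inner products with the vectors $K_\lambda\otimes a$, $a\in A_0$, which span a dense subspace, so $f_r\to f$ weakly. The closed subspace $[N]$ is weakly closed, so $f\in[N]$. Together with Lemma 3 this proves the description of $[N]$ in Theorem 2, and with $m=1$, $N=I$, Theorem 1.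

**Step 4: the division statement.** Take $D=D_0$. The coefficients of $\tau_zp_i$, that is, of $u\mapsto p_i(z+u)$, are $\partial^\alpha p_i(z)/\alpha!$. Hence
$$|F(z)|_z^2=\sum_{|\alpha|\le D}\sigma^{2|\alpha|}\Big|\sum_iF_i(z)\,\partial^\alpha p_i(z)/\alpha!\Big|^2,$$
and (4) is comparable to $\int|F|_z^2d\mu$. If $f\in[N]$, then $f\in N\mathcal O_a$ for all $a$ by Lemma 3, and Proposition 10 gives the representation with the bound. Conversely, if $f\in L_a^2\otimes A_0$ and $f=\sum F_ip_i$ with $F_i$ entire, then $f\in N\mathcal O_a$ for all $a$, so $f\in[N]$. This completes the proof of Theorem 2. $\blacksquare$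

## 12. Recovering the ideal from its closure, and exponential polynomials in $[I]^\perp$

Two consequences follow from the description of $[I]$ by germs.

**Corollary 11.** $I\mapsto[I]$ is a bijection from ideals of $R$ onto the quasi-invariant subspaces $M$ in which $M\cap R$ is dense, with inverse $M\mapsto M\cap R$.

*Proof.* $[I]$ is quasi-invariant by Theorem 1. If $p\in[I]\cap R$, then $p\in I\mathcal O_a$ for all $a$. As $R_{\mathfrak m}\to\mathcal O_a$ is faithfully flat, where $\mathfrak m$ is the maximal ideal of $a$, $p\in IR_{\mathfrak m}$ for all maximal ideals $\mathfrak m$, so $p\in I$. Thus $[I]\cap R=I$, which is dense in $[I]$. Conversely, for $M$ quasi-invariant, $M\cap R$ is an ideal because $R\subset L_a^2$, and $M=[M\cap R]$ if $M\cap R$ is dense in $M$. $\square$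

**Corollary 12.** Let $p^*$ denote $p$ with conjugated coefficients. Then $[I]^\perp=\{g\in L_a^2:p^*(2\partial)g=0\ \forall p\in I\}$, and this space is the closed span of the functions $Q(z)e^{\bar\lambda z/2}$ ($Q$ polynomial) it contains.

*Proof.* Differentiating $f(a)=\langle f,K_a\rangle$ in $a$ gives $\langle f,z^\alpha K_a\rangle=2^{|\alpha|}\partial^\alpha f(a)$. With $a=0$, $\langle g,qp\rangle=\big(q^*(2\partial)p^*(2\partial)g\big)(0)$. So $g\perp qp$ for all $q\in R$ iff all derivatives of the entire function $p^*(2\partial)g$ vanish at $0$, that is, iff $p^*(2\partial)g=0$. This is the first claim.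

For the second, let $f\in L_a^2$ be orthogonal to all $QK_a\in[I]^\perp$. We show $f\in[I]$. The functions $QK_a$ with $\deg Q<k$ represent all linear functionals on $\mathcal O_a/\mathfrak m_a^k$. Those that annihilate the image of $I$ there belong to $[I]^\perp$, hence annihilate $f$. Since $R\to\mathcal O_a/\mathfrak m_a^k$ is onto, the image of $I$ is an ideal and equals the image of $I\mathcal O_a$. So $f\in I\mathcal O_a+\mathfrak m_a^k$ for all $k$ and $a$. By Krull's theorem $f\in I\mathcal O_a$ for all $a$, and by Theorem 1 $f\in[I]$. $\square$
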